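# Absolute continuity of inhomogeneous Bernoulli convolutions above the entropy threshold

## 1. The dimension count, tested on easy cases

Toss coins one after the other, the $n$-th one with bias $p_n\in(0,1)$: let $X_0,X_1,\dots$ be independent, $P(X_n=1)=p_n$, $P(X_n=-1)=1-p_n$. Fix $\beta\in(0,1)$ and add the results with geometric weights, $X=\sum_{n\ge0}X_n\beta^n$. The law $\mu_\beta$ of $X$ is the *inhomogeneous Bernoulli convolution*
$$\mu_\beta=*_{n=0}^\infty\big(p_n\delta_{\beta^n}+(1-p_n)\delta_{-\beta^n}\big).$$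
For which $\beta$ does $\mu_\beta$ have a density?

Here is the first guess. Write $H(p)=-p\log p-(1-p)\log(1-p)$ and
$$h(\mu)=\liminf_{n\to\infty}\frac1n\sum_{i=0}^{n-1}H(p_i).$$
After $n$ tosses, for suitable large $n$, about $e^{nh(\mu)}$ typical words carry almost all the probability. Once the first $n$ signs are fixed, $X$ lies in an interval of length $2\beta^n/(1-\beta)$. If $e^{h(\mu)}\beta<1$, these intervals have small total length and the law must be singular. If $e^{h(\mu)}\beta>1$, there is more than enough length, and unless the intervals pile up in a conspiratorial way there should be a density. So the guess is: *singular for $\beta<e^{-h(\mu)}$, absolutely continuous for $\beta>e^{-h(\mu)}$.* Let us test it.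

*Fair coins, $\beta\le1/2$.* Here $h(\mu)=\log2$ and $e^{-h(\mu)}=1/2$. For $\beta=1/2$, $(X+2)/4=\sum_n\frac{X_n+1}2\,2^{-n-1}$ has fair binary digits, so $X$ is uniform on $[-2,2]$. For $\beta<1/2$ the range of $X$ is covered by $2^n$ intervals of length $2\beta^n/(1-\beta)$, so it is Lebesgue null. The guess is right.

*Fair coins at even times, $\beta=2^{-1/2}$.* Let $p_{2k}=1/2$ and $p_{2k+1}=q$ with any $q\in(0,1)$. Then $X=U+V$ with $U=\sum_kX_{2k}2^{-k}$ uniform on $[-2,2]$ and $V$ independent of $U$, so $\mu_\beta$ is absolutely continuous. The entropy is $\frac12\log2+\frac12H(q)$, and $e^{-h(\mu)}=2^{-1/2}e^{-H(q)/2}<\beta$. The guess is right again, however small $q$ is.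

*Almost deterministic coins.* Let $p_n=1-2^{-n-2}$. Then $\prod p_n>0$, so $\mu_\beta$ has an atom for every $\beta$. Here $H(p_n)\to0$, so $h(\mu)=0$ and $e^{-h(\mu)}=1$: there is nothing above the threshold.

*Fair coins, $\beta$ the inverse golden ratio.* Let $\varphi=(1+\sqrt5)/2$, $\beta=1/\varphi\approx0.618>1/2$. The numbers $L_k=\varphi^k+(-\varphi)^{-k}$ are integers ($L_0=2$, $L_1=1$, $L_{k+1}=L_k+L_{k-1}$), so $|\cos\pi\varphi^k|=|\cos\pi\varphi^{-k}|$ for $k\ge0$. The Fourier transform of $\mu_\beta$ is $\prod_{n\ge0}\cos(\beta^n\xi)$, and at $\xi=\pi\varphi^m$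
$$|\hat\mu_\beta(\pi\varphi^m)|=\prod_{k=1}^m|\cos\pi\varphi^{-k}|\cdot\prod_{k\ge0}|\cos\pi\varphi^{-k}|\ \ge\ \Big(\prod_{k\ge1}|\cos\pi\varphi^{-k}|\Big)^2 .$$
No factor vanishes, because $\varphi^{-k}$ is irrational for $k\ge1$. Also $1-|\cos x|\le x^2/2$ and $\sum\varphi^{-2k}<\infty$, so the last product is positive. Thus $\hat\mu_\beta$ does not tend to $0$ at infinity, and by the Riemann–Lebesgue lemma $\mu_\beta$ is *not* absolutely continuous. The guess is wrong for this $\beta$.

So conspiracies exist, and the reasonable statement is about almost every $\beta$. The paper "On Inhomogeneous Bernoulli Convolutions And Random Power Series" proves (its Theorem 1.1) that $\mu_\beta$ is absolutely continuous for almost all $\beta\in[e^{-h(\mu)},0.649]$ and singular if $\beta<e^{-h(\mu)}$, and that $0.649$ may be replaced by $1$ if all $p_n\in[1/3,2/3]$. The conjecture is that $0.649$ can be replaced by $1$ with no assumption on the $p_n$. This is true, and these notes prove it.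

## 2. Local entropy and the theorems

Independence of the coins plays almost no role, so we work with arbitrary measures on digit sequences. Let $D\subset\mathbb R$ be finite, $|D|\ge2$ (for the question, $D=\{-1,1\}$), $\Sigma=D^{\mathbb N_0}$, and
$$\pi_\beta(s)=Y_s(\beta)=\sum_{n\ge0}s_n\beta^n\qquad(0<\beta<1).$$
Let $[s|n]$ be the cylinder of sequences that agree with $s$ in the places $0,\dots,n-1$.

**Definition (local entropy).** For a Borel probability measure $\mu$ on $\Sigma$,
$$h_\mu(s)=\liminf_{n\to\infty}-\tfrac1n\log\mu([s|n]).$$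

For fair coins $\mu([s|n])=2^{-n}$ and $h_\mu\equiv\log2$. If $\mu$ is half the fair-coin measure plus half the point mass at $\mathbf 1=(1,1,\dots)$, then $h_\mu(\mathbf 1)=0$, while $h_\mu(s)=\log2$ for every $s\ne\mathbf 1$, since then $\mu([s|n])=2^{-n-1}$ for large $n$. In general the local entropy varies from point to point.

**Theorem A.** For every sequence $p_n\in(0,1)$, $\mu_\beta$ is absolutely continuous for Lebesgue-a.e. $\beta\in[e^{-h(\mu)},1)$.

**Theorem B.** Let $\mu$ be any Borel probability measure on $\Sigma$.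

1. For a.e. $\beta\in(0,1)$: $\pi_\beta(\mu|_{\{h_\mu>\log(1/\beta)\}})\ll$ Lebesgue.
2. For every $\beta\in(0,1)$: $\pi_\beta(\mu|_{\{h_\mu<\log(1/\beta)\}})\perp$ Lebesgue.
3. For a.e. $\beta\in(0,1)$, for $\mu$-a.e. $s$:
$$\liminf_{r\to0}\frac{\log\pi_\beta\mu(B(\pi_\beta s,r))}{\log r}=\min\Big\{1,\frac{h_\mu(s)}{\log(1/\beta)}\Big\}.$$

The left side in (3) is the lower local dimension of $\pi_\beta\mu$ at $\pi_\beta s$. For the uniform law on $[-2,2]$ it is $1$ everywhere, and at an atom it is $0$.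

**Theorem A from B(1).** Let $\mu$ be the product measure with $\mu(s_n=1)=p_n$. Then $-\log\mu([s|n])=\sum_{i<n}\xi_i$, where the $\xi_i$ are independent, $\mathbb E\xi_i=H(p_i)$, and
$$\mathrm{Var}\,\xi_i\le p_i\log^2p_i+(1-p_i)\log^2(1-p_i)\le8e^{-2},$$
because $x\log^2x\le4e^{-2}$ on $(0,1)$ with equality at $x=e^{-2}$. The variances are bounded, so Kolmogorov's strong law gives $\frac1n\sum_{i<n}(\xi_i-\mathbb E\xi_i)\to0$ a.s. Hence $h_\mu(s)=h(\mu)$ for $\mu$-a.e. $s$. If $\beta>e^{-h(\mu)}$, the set $\{h_\mu>\log(1/\beta)\}$ has full measure, and B(1) says $\mu_\beta=\pi_\beta\mu\ll$ Lebesgue for a.e. such $\beta$. The endpoint is a null set, and if $h(\mu)=0$ the claim is empty. $\square$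

In the same way B(2) shows that $\mu_\beta$ is singular for every $\beta<e^{-h(\mu)}$, so the threshold is sharp.

To make the entropy condition uniform, for $c\in\mathbb N$ and $h'>0$ let
$$A_{c,h'}=\{s:\mu([s|n])\le c\,e^{-nh'}\ \text{for all }n\ge0\}.$$
This is an intersection of clopen sets, hence compact. For fair coins $A_{1,\log2}=\Sigma$. Everything will follow from the next statement.

**Proposition 1.** Let $A=A_{c,h'}$, $\mu_A=\mu|_A$, $\nu_\beta=\pi_\beta(\mu_A)$. Let $0<\beta_0<\beta_1<1$ and $0<a\le1$ with $a<\alpha_0:=h'/\log(1/\beta_0)$. Then for a.e. $\beta\in(\beta_0,\beta_1)$, for $\mu_A$-a.e. $s$,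
$$\sup_{0<r\le1}r^{-a}\nu_\beta(B(Y_s(\beta),r))<\infty.$$

**Theorem B from Proposition 1.** *Part (1).* Take $a=1$. First, a finite measure $\nu$ on $\mathbb R$ such that $\sup_{0<r\le1}r^{-1}\nu(B(y,r))<\infty$ for $\nu$-a.e. $y$ is absolutely continuous. Indeed, let $E_m$ be the set of $y$ with $\nu(B(y,r))\le mr$ for all $r\le1$, and let $Z$ be Lebesgue null. Cover $Z\cap E_m$ by intervals of lengths $\ell_i\le1/2$, each meeting $Z\cap E_m$ at a point $y_i$, with $\sum\ell_i<\eta$. Each interval lies in $B(y_i,2\ell_i)$, so $\nu(Z\cap E_m)\le2m\eta$. Let $\eta\to0$, then take the union over $m$. (This is a case of Theorem 2.12 in Mattila, *Geometry of Sets and Measures in Euclidean Spaces*, where only the lower derivative is assumed finite.)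

Now apply Proposition 1 with $a=1$ to all $c\in\mathbb N$ and all rational $h',\beta_0,\beta_1$ with $h'>\log(1/\beta_0)$, and discard the countably many null sets of $\beta$. For every remaining $\beta$ and every rational $h'>\log(1/\beta)$ there are rational $\beta_0<\beta<\beta_1<1$ with $\log(1/\beta_0)<h'$, so $\pi_\beta(\mu|_{A_{c,h'}})\ll$ Leb for all $c$. Finally
$$\{h_\mu>\log(1/\beta)\}\subset\bigcup_{h'\in\mathbb Q,\,h'>\log(1/\beta)}\ \bigcup_cA_{c,h'}:$$
if $h_\mu(s)>h'$ then $\mu([s|n])\le e^{-nh'}$ for $n\ge n_0$, and $c\ge e^{n_0h'}$ takes care of $n<n_0$.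

*Part (2).* Put $\lambda=\log(1/\beta)$ and let $E_m$ be the set of $s$ with $\mu([s|n])\ge e^{-n(\lambda-1/m)}$ for infinitely many $n$. Then $\{h_\mu<\lambda\}\subset\bigcup_mE_m$. At most $e^{n(\lambda-1/m)}$ cylinders of length $n$ have mass that large, and each is mapped into an interval of length $C\beta^n=Ce^{-n\lambda}$. So for every $n_0$ the set $\pi_\beta E_m$ is covered by intervals of total length at most $\sum_{n\ge n_0}Ce^{-n/m}$, which tends to $0$ as $n_0\to\infty$.

*Part (3), upper bound.* Since $\pi_\beta\mu(B(\pi_\beta s,C\beta^n))\ge\mu([s|n])$, the lower limit is at most $\liminf_n\frac{-\log\mu([s|n])}{n\log(1/\beta)-\log C}=h_\mu(s)/\log(1/\beta)$. It is also at most $1$ almost everywhere, for any finite compactly supported $\nu$ on $\mathbb R$. Otherwise, for some $\eta,r_0>0$, the set of $y$ with $\nu(B(y,r))\le r^{1+\eta}$ for all $r<r_0$ has positive measure. But for each $r<r_0$ it is covered by $O(1/r)$ balls of radius $r$ centered in it, so its measure is $O(r^\eta)$,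 hence $0$.

*Part (3), lower bound.* If $h_\mu(s)=0$ there is nothing to show. Apply Proposition 1 with all rational $a\in(0,1)$, $h',\beta_0,\beta_1$ and all $c$. With $A=A_{c,h'}$ we have $\nu_\beta\le\pi_\beta\mu$. By the differentiation theorem for Radon measures on $\mathbb R$, $\nu_\beta(B(y,r))/\pi_\beta\mu(B(y,r))$ tends to $d\nu_\beta/d\pi_\beta\mu$ at $\pi_\beta\mu$-a.e. $y$, and this density is positive $\nu_\beta$-a.e. So at $\pi_\beta(s)$, for $\mu_A$-a.e. $s$, $\pi_\beta\mu(B(\cdot,r))$ is at most a constant times $\nu_\beta(B(\cdot,r))$ for small $r$, hence $O(r^a)$, and the lower local dimension is at least $a$. If $0<a<\min\{1,h_\mu(s)/\log(1/\beta)\}$, then there are rational $0<h'<h_\mu(s)$ and $\beta_0<\beta<\beta_1$ with $a<h'/\log(1/\beta_0)$, and $s\in A_{c,h'}$ for some $c$. $\square$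

From now on **fix** $A=A_{c,h'}$, $\beta_0,\beta_1,a$ as in Proposition 1, a compact interval $J\subset(\beta_0,\beta_1)$, and put $J^+=[\beta_0,\beta_1]$. It suffices to treat a.e. $\beta\in J$.

## 3. Counting pairs, and what a double zero does to it

The first thing to try is a second moment in $\beta$. Take $a=1$, so $h'>\log(1/\beta_0)$. By Fatou and Fubini,
$$\int_J\int\liminf_{r\to0}\frac{\nu_\beta(B(Y_s(\beta),r))}{2r}\,d\mu_A(s)\,d\beta\le\liminf_{r\to0}\frac1{2r}\iint\mathrm{Leb}\{\beta\in J:|Y_s(\beta)-Y_t(\beta)|\le r\}\,d\mu_A(s)\,d\mu_A(t).$$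
Suppose that for all $s\ne t$ with first differing index $n$
$$\mathrm{Leb}\{\beta\in J:|Y_s(\beta)-Y_t(\beta)|\le r\}\le C\,r\,\beta_0^{-n}.\tag{1}$$
The pairs in $A\times A$ with first differing index at least $n$ (or equal) have $\mu_A\times\mu_A$-mass at most $\sup_{s\in A}\mu([s|n])\le ce^{-nh'}$. So the right side is at most $C\sum_n\beta_0^{-n}e^{-nh'}<\infty$. The lower derivative of $\nu_\beta$ is then finite $\nu_\beta$-a.e. for a.e. $\beta$, and $\nu_\beta$ is absolutely continuous by Mattila's Theorem 2.12. The whole matter is (1).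

Write $Y_s-Y_t=\omega x^ng(x)$ with $\omega=s_n-t_n$. For $D=\{-1,1\}$, $g$ is a power series $1+\sum_{i\ge1}\varepsilon_ix^i$ with $\varepsilon_i\in\{-1,0,1\}$, and every such series occurs. If $g$ has a double zero at an interior point $b$ of $J$, then $|g(x)|\le C|x-b|^2$ near $b$. For the pair with $n=0$ the left side of (1) is at least $c\,r^{1/2}$, and (1) is false. Double zeros do occur.

*A double zero at $0.7548\dots$* Let $\varrho$ be the real root of $x^3=x+1$ and $\varrho',\overline{\varrho'}$ the other two. The discriminant is $-23$, so these are not real, and $|\varrho'|^2\varrho=1$. As $(\sqrt2)^3=2\sqrt2>\sqrt2+1$, we have $1<\varrho<\sqrt2$, so $|\varrho'|<1$. For the $2^{n+1}$ polynomials $P$ of degree at most $n$ with coefficients in $\{0,1\}$ consider the pair $(P(\varrho),P'(\varrho))$. Both entries are in $\mathbb Z+\mathbb Z\varrho+\mathbb Z\varrho^2$, which under $x\mapsto(x,\text{conjugate of }x)$ becomes a lattice in $\mathbb R\times\mathbb C$. We have $|P(\varrho)|,|P'(\varrho)|\le Cn\varrho^n$,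 while $P(\varrho')$ and $P'(\varrho')$ are bounded uniformly in $n$. More carefully $|P(\varrho)|\le C\varrho^n$, so there are at most $Cn\varrho^{2n}$ pairs, and $\varrho^2<2$. For large $n$ two different polynomials give the same pair, and their difference $Q$ has coefficients in $\{-1,0,1\}$ and $Q(\varrho)=Q'(\varrho)=0$. With $m=\deg Q$, one of the polynomials $\pm x^mQ(1/x)$ has constant term $1$, coefficients in $\{-1,0,1\}$, and a double zero at $1/\varrho=0.7548\dots$

So (1) fails for intervals $J$ around $0.7548\dots$. Replacing the exponent by what is true for the worst pair is useless: a bound of the form $r^{1/k}$, $k\ge2$, for pairs with $n=0$ already makes the double integral divided by $r$ tend to infinity. What survives is this. The differences $Y_s-Y_t$ cannot vanish to *infinite* order, so the vector of the first few derivatives of $Y_t$ separates points, and the flat pairs should be rare. To profit from the rarity we must treat many $t$ at once, rather than one pair at a time.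

## 4. Jets separate points to finite order

Since $\beta_1<1$, for each $i$ we have $|Y_s^{(i)}|\le C_i$ on $J^+$, uniformly in $s$. The first lemma replaces (1). If $k=1$ were possible in it, we would be in the classical transversal situation without double zeros.

**Lemma 1.** There are $k\ge1$, $c_1>0$ such that for all $s\ne t$ in $\Sigma$ with first differing index $n$, and all $\beta\in J^+$,
$$\max_{0\le l\le k}|Y_s^{(l)}(\beta)-Y_t^{(l)}(\beta)|\ge c_1(1+n)^{-k}\beta_0^n.$$

*Proof.* Write $P=Y_s-Y_t=\omega x^ng$, where $|\omega|\ge\min|(D-D)\setminus\{0\}|$ and $g=1+\sum_{i\ge1}\varepsilon_ix^i$ with $|\varepsilon_i|\le\rho_D$, $\rho_D$ depending only on $D$. The family $\mathcal G$ of all power series of this form is locally bounded on the unit disc, hence normal, and closed under locally uniform limits. Suppose that for every $k$ there were $g_k\in\mathcal G$ and $b_k\in J^+$ with $\max_{i\le k}|g_k^{(i)}(b_k)|<1/k$. Along a subsequence $g_k\to g\in\mathcal G$ and $b_k\to b\in J^+$, and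 $g^{(i)}(b)=0$ for all $i$. Then $g\equiv0$, contradicting $g(0)=1$. So for some $k\ge1$, $\max_{i\le k}|g^{(i)}|\ge1/k$ on $J^+$ for all $g\in\mathcal G$.

Now return to $P$. We have $g=\omega^{-1}x^{-n}P$, and for $q\le k$, at $x=\beta$,
$$|(x^{-n})^{(q)}|=n(n+1)\cdots(n+q-1)\beta^{-n-q}\le(n+k)^k\beta_0^{-k}\beta^{-n}.$$
By Leibniz' rule and $n+k\le k(n+1)$, $1/k\le C(1+n)^k\beta^{-n}\max_{l\le k}|P^{(l)}(\beta)|$. Finally $\beta\ge\beta_0$. $\square$

The second lemma says that the $k$-jets $(Y_t,Y_t',\dots,Y_t^{(k)})(\beta)$ are distributed with dimension almost $\alpha_0$, for *every* $\beta$. The price is that it concerns jets and not values.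

**Lemma 2.** Fix $\alpha$ with $a<\alpha<\alpha_0$. There is $C$ such that for all $t\in\Sigma$, $\beta\in J^+$, $\rho>0$,
$$\mu_A\big\{t':\max_{l\le k}|Y_{t'}^{(l)}(\beta)-Y_t^{(l)}(\beta)|\le\rho\big\}\le C\rho^\alpha.$$

*Proof.* For $\rho>1$ this is trivial. Let $\rho\le1$ and let $n_\rho$ be the least $n$ with $c_1(1+n)^{-k}\beta_0^n\le\rho$. If $t'\ne t$ is in the set, its first index of difference from $t$ satisfies this inequality by Lemma 1, so it is at least $n_\rho$. Hence the set lies in $[t|n_\rho]$. If this cylinder misses $A$, its $\mu_A$-mass is $0$. Otherwise it equals $[s|n_\rho]$ with $s\in A$, and since $e^{-h'}=\beta_0^{\alpha_0}$ its mass is at most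
$$ce^{-n_\rho h'}=c\beta_0^{n_\rho\alpha_0}\le c\big(\rho(1+n_\rho)^k/c_1\big)^\alpha\beta_0^{n_\rho(\alpha_0-\alpha)}\le C\rho^\alpha,$$
because $(1+n)^{k\alpha}\beta_0^{n(\alpha_0-\alpha)}$ is bounded in $n$. $\square$

## 5. High frequencies against low ones

We use $\hat f(\xi)=\int f(x)e^{-i\xi\cdot x}dx$, and $f_r(x)=r^{-1}f(x/r)$ on $\mathbb R$.

How could one bound $r^{-1}\nu_\beta(B(y,r))$ for a typical $y$, at all small $r$? Go from scale $1$ to scale $r$ through the dyadic scales. Passing from scale $2^{-l}$ to $2^{-l-1}$ adds the part of $\nu_\beta$ of frequency about $2^l$. Trivially this part is at most a constant times the smoothed density at scale $2^{-l}$, and a constant factor at each scale is useless. If instead it is at most $2^{-\varepsilon l}$ times that density, the product of the factors $1+C2^{-\varepsilon l}$ converges and the density stays bounded. This section makes the argument exact. The estimate to be proved, Proposition 2, says that for most $(\beta,s)$ the high-frequency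 part *is* that small.

**Kernels.** Let $\phi=c_\phi(\mathrm{sinc}^4(x)+\mathrm{sinc}^4(x-1))$ with $\mathrm{sinc}\,x=\sin x/x$ and $\int\phi=1$. Since $\sin x$ and $\sin(x-1)$ have no common zero, $\phi$ is comparable to $(1+|x|)^{-4}$. Since $\widehat{\mathrm{sinc}}$ is supported in $[-1,1]$, $\hat\phi$ is supported in $[-4,4]$. Put
$$H_r(\beta,s)=\int\phi_r(Y_s(\beta)-Y_t(\beta))\,d\mu_A(t).$$
A kernel $K$ is *admissible* with constant $C_{\mathcal K}$ if it is $C^1$ (complex valued), $|K|+|K'|\le C_{\mathcal K}\phi$, and $\hat K$ is continuous and supported in $[4,16]$. For example, any Schwartz function with Fourier support in $[4,16]$ is admissible with some constant. Put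
$$G_r(\beta,s)=\int K_r(Y_s(\beta)-Y_t(\beta))\,d\mu_A(t).$$
By dominated convergence $H_r$ and $G_r$ are continuous on $J\times\Sigma$. With $y=Y_s(\beta)$ they are $\phi_r*\nu_\beta(y)$ and $K_r*\nu_\beta(y)$.

**Proposition 2.** There is $c_4>0$, and for each $C_{\mathcal K}$ there are $C,r_*>0$, such that for all $0<r\le r_*$, all $0<\varepsilon<c_4$ and all admissible $K$ with constant $C_{\mathcal K}$,
$$(\mathrm{Leb}\times\mu_A)\{(\beta,s)\in J\times A:|G_r(\beta,s)|\ge r^\varepsilon\max(r^{a-1},H_r(\beta,s))\}\le C\log(1/r)\,r^{c_4-\varepsilon}.$$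

**Proposition 1 from Proposition 2.** **Step 1: a telescoping kernel.** We need a difference of two smoothings whose positive-frequency half is admissible. Let $\Phi$ be real, even, Schwartz, $\hat\Phi=1$ on $[-4,4]$, $\mathrm{supp}\,\hat\Phi\subset[-8,8]$, and $K^0=\Phi_{1/2}-\Phi$. As $\widehat{\Phi_{1/2}}(\xi)=\hat\Phi(\xi/2)$, $\widehat{K^0}$ is supported in $4\le|\xi|\le16$. So $K^0=K^++\overline{K^+}$, where $K^+$ is Schwartz and $\widehat{K^+}=1_{\xi>0}\widehat{K^0}$ is supported in $[4,16]$.

**Step 2: admissibility, uniformly after smoothing.** For $0<u\le1$,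
$$|\phi_u*K^+|+|\phi_u*(K^+)'|\le C\phi .$$
For $|x|<1$ this is clear. Let $|x|\ge1$. On $|v|\le|x|/2$ use $|K^+(x-v)|+|(K^+)'(x-v)|\le C|x|^{-4}$ and $\int\phi_u=1$. On $|v|>|x|/2$ use $\phi_u(v)\le Cu^3|v|^{-4}\le C|x|^{-4}$ and the integrability of $K^+$ and $(K^+)'$. So $K^+$ and all $\phi_u*K^+$ are admissible with a common constant. Moreover
$$|\phi_u*K^0-K^0|\le Cu\,\phi\qquad(0<u\le1).\tag{2}$$
Indeed, split $\int\phi_u(v)(K^0(x-v)-K^0(x))\,dv$ at $|v|=(1+|x|)/2$. For smaller $|v|$ we have $1+|x-\theta v|\ge(1+|x|)/2$ for $0\le\theta\le1$, so by the mean value theorem this part is at most $C(1+|x|)^{-10}\int|v|\phi_u(v)dv\le Cu(1+|x|)^{-10}$. For larger $|v|$, $\phi_u(v)\le Cu^3|v|^{-4}$ gives at most $Cu^3(1+|x|)^{-4}$ for each of the two terms.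

**Step 3: discard bad pairs.** Let $\varepsilon=c_4/4$. For small dyadic $r$ let $\mathrm{Bad}_r$ be the union of the sets in Proposition 2 over the $O(\log(1/r))$ kernels $K^+$ and $\phi_{2^{-i}}*K^+$ ($i\ge1$, $2^{-i}\ge r^\varepsilon$). Its measure is at most $C\log^2(1/r)\,r^{3\varepsilon}$, summable over dyadic $r$. By Borel–Cantelli and Fubini, for a.e. $\beta\in J$, for $\mu_A$-a.e. $s$, there is $l_0$ with $(\beta,s)\notin\mathrm{Bad}_{2^{-l}}$ for all $l\ge l_0$. Fix such $(\beta,s)$, let $y=Y_s(\beta)$ and write $H_r=\phi_r*\nu_\beta(y)$.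

**Step 4: a recursion for $H$.** Since $\hat\Phi(r\xi)=1$ where $\hat\phi(r\xi)\ne0$, $\phi_r=\phi_r*\Phi_r$. Inserting $\Phi_{2^{-i}}=\Phi_1+\sum_{l=0}^{i-1}(K^0)_{2^{-l}}$ gives
$$H_{2^{-i}}=\phi_{2^{-i}}*\Phi_1*\nu_\beta(y)+\sum_{l=0}^{i-1}(\phi_{u_l}*K^0)_{2^{-l}}*\nu_\beta(y),\qquad u_l=2^{l-i}.$$
The first term and the terms with $l<l_0$ are together bounded by a constant that depends only on $l_0$. For $l\ge l_0$ put $r'=2^{-l}$.

If $u_l\ge r'^\varepsilon$, the term is $2\,\mathrm{Re}[(\phi_{u_l}*K^+)_{r'}*\nu_\beta(y)]$, at most $2r'^\varepsilon\max(r'^{a-1},H_{r'})$ in absolute value since $(\beta,s)\notin\mathrm{Bad}_{r'}$. If $u_l<r'^\varepsilon$, then by (2) it differs from $K^0_{r'}*\nu_\beta(y)$ by at most $Cr'^\varepsilon H_{r'}$, and $|K^0_{r'}*\nu_\beta(y)|\le2r'^\varepsilon\max(r'^{a-1},H_{r'})$. So with $w_l=\max(2^{l(1-a)},H_{2^{-l}})$,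
$$H_{2^{-i}}\le C_0+\sum_{l_0\le l<i}C2^{-\varepsilon l}w_l\qquad(i>l_0).$$

**Step 5: Grönwall.** We solve the recursion. Let $v_i=\max_{l_0\le l\le i}2^{-l(1-a)}w_l$. Since $a\le1$, $2^{-i(1-a)}w_l\le2^{-l(1-a)}w_l\le v_l$ for $l<i$, so
$$2^{-i(1-a)}w_i\le1+C_0+\sum_{l_0\le l<i}C2^{-\varepsilon l}v_l\qquad(i>l_0).$$
The right side is nondecreasing in $i$. Hence $v_i\le S_i:=C_0'+\sum_{l_0\le l<i}C2^{-\varepsilon l}v_l$ for $i\ge l_0$, with $C_0'=1+C_0+v_{l_0}$. Then $S_{i+1}=S_i+C2^{-\varepsilon i}v_i\le(1+C2^{-\varepsilon i})S_i$, so $v_i\le C_0'\prod_{l\ge l_0}(1+C2^{-\varepsilon l})<\infty$. Thus $H_{2^{-i}}\le C\,2^{i(1-a)}$ for all $i\ge0$. As $\phi$ is bounded below on $[-1,1]$, $\nu_\beta(B(y,r))\le CrH_r\le C'r^a$ for dyadic $r\le1$, hence for all $r\in(0,1]$ with another constant. Exhausting $(\beta_0,\beta_1)$ by countably many compact intervals $J$ proves Proposition 1. $\square$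

It remains to prove Proposition 2. Its proof needs one deep theorem.

## 6. $\ell^2$ decoupling for the moment curve and for the cone over it

Let $\Gamma(\sigma)=(\sigma,\sigma^2/2!,\dots,\sigma^d/d!)$ and $p=d(d+1)$. We shall meet sums of functions whose frequencies lie near short pieces of this curve, and want to know that they do not all reinforce each other. For $d=1$, $p=2$, the pieces are intervals on a line and Plancherel does it, with bounded overlap. In higher dimension we quote the theorem.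

**Theorem D** (Bourgain–Demeter–Guth, *Ann. of Math.* 184 (2016) 633–682; in this form Guo–Li–Yung–Zorin-Kranich, *Amer. J. Math.* 143 (2021) 1983–1998). There is $c_d>0$ such that the following holds. For dyadic $\delta\in(0,1]$ and $I$ in the partition of $[0,1]$ into intervals of length $\delta$ with centers $c_I$, let $U_I=\{\Gamma(c_I)+\sum_{l=1}^db_l\Gamma^{(l)}(c_I):|b_l|\le c_d\delta^l\}$. If $f_I$ are Schwartz on $\mathbb R^d$ with $\mathrm{supp}\,\hat f_I\subset U_I$, then for every $\varepsilon>0$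
$$\Big\|\sum_If_I\Big\|_p\le C_\varepsilon\delta^{-\varepsilon}\Big(\sum_I\|f_I\|_p^2\Big)^{1/2}.$$

The statement is invariant under invertible affine maps of frequency space: such a map changes the $f_I$ by a common linear change of variables and a common modulation, and all norms by one factor. So normalizations do not matter. We need versions with less rigid boxes.

**Corollary D′.** Let $C_0\ge1$, $t_0\in[1,20]$, $L\in\mathbb N$, and let $\sigma_\iota\in[0,1]$ be $1/L$-separated. If $f_\iota$ are Schwartz with $\mathrm{supp}\,\hat f_\iota\subset t_0\Gamma(\sigma_\iota)+\{\sum_{l=1}^db_l\Gamma^{(l)}(\sigma_\iota):|b_l|\le C_0L^{-l}\}$, then $\|\sum f_\iota\|_p\le CL^\varepsilon(\sum\|f_\iota\|_p^2)^{1/2}$ with $C=C(\varepsilon,d,C_0)$.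

*Proof.* Dilating frequencies by $1/t_0\le1$, we may take $t_0=1$.

**Step 1: other intervals.** We transport Theorem D to an arbitrary interval $[u,u+v)$. Let $T(x)=\Gamma(u)+\sum_lx_lv^l\Gamma^{(l)}(u)$, an invertible affine map. By Taylor's formula $T(\Gamma(s))=\Gamma(u+vs)$, and differentiating $l$ times, the linear part of $T$ maps $\Gamma^{(l)}(s)$ to $v^l\Gamma^{(l)}(u+vs)$. Hence Theorem D holds with the same constants for the partition of $[u,u+v)$ into $\delta^{-1}$ parts of length $\delta_0=v\delta$, with the boxes $\{\Gamma(c)+\sum b_l\Gamma^{(l)}(c):|b_l|\le c_d\delta_0^l\}$ at the centers $c$.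

**Step 2: grids.** We want every $\sigma_\iota$ very close to a center. Let $\eta=\min(1,c_d/(d+1))$ and let $\delta_0$ be dyadic with $C_0/(\eta L)\le\delta_0<2C_0/(\eta L)$. If $\delta_0>1$, then $L\le2C_0/\eta$, there are boundedly many $\iota$, and Cauchy–Schwarz suffices. Otherwise, for integers $0\le m<1/\eta$, consider the partition of $[-2+m\eta\delta_0,2+m\eta\delta_0)\supset[0,1]$ into $4/\delta_0$ intervals of length $\delta_0$. The centers for all $m$ together are $\eta\delta_0$-dense in $[0,1]$. So the index set splits into $O(1/\eta)$ classes such that, in the $m$-th class, each $\sigma_\iota$ is within $\eta\delta_0$ of a center of the $m$-th partition. By the triangle inequality it suffices to treat one class.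

**Step 3: inclusion.** Expanding $\Gamma(\sigma_\iota)$ and $\Gamma^{(l)}(\sigma_\iota)$ at the center $c$, any point of the support set of $\hat f_\iota$ equals $\Gamma(c)+\sum_iB_i\Gamma^{(i)}(c)$ with
$$|B_i|\le(\eta\delta_0)^i+\sum_{l=1}^iC_0L^{-l}(\eta\delta_0)^{i-l}\le(d+1)(\eta\delta_0)^i\le c_d\delta_0^i,$$
because $C_0L^{-l}\le(C_0/L)^l\le(\eta\delta_0)^l$ and $(d+1)\eta^i\le(d+1)\eta\le c_d$. Each grid interval receives $O(1)$ of the $\sigma_\iota$, namely at most $2\eta\delta_0L+1$. Group them, apply Theorem D with $\delta=\delta_0/4$ (constant $C\delta_0^{-\varepsilon}\le CL^\varepsilon$), and use Cauchy–Schwarz within groups. $\square$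

In our application the frequency of the oscillation varies in an interval, so the frequencies lie on a cone over $\Gamma$ in one more dimension. Let $\gamma(\sigma)=(1,\Gamma(\sigma))\in\mathbb R^{d+1}$, with coordinates numbered $0,\dots,d$. Then $\gamma^{(l)}(\sigma)=(0,\dots,0,1,\sigma,\sigma^2/2,\dots)$ with the $1$ in place $l$.

**Lemma 3.** Let $N$ be a power of $2$, $\sigma_\iota=\iota/N$ $(0\le\iota<N)$, and
$$\theta_\iota=\Big\{\sum_{l=0}^db_l\gamma^{(l)}(\sigma_\iota):3\le b_0\le17,\ |b_l|\le17N^{-l}\ (1\le l\le d)\Big\}.$$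
If $f_\iota$ are Schwartz with $\mathrm{supp}\,\hat f_\iota\subset\theta_\iota$, then $\|\sum f_\iota\|_{L^p(\mathbb R^{d+1})}\le C_\varepsilon N^\varepsilon(\sum\|f_\iota\|_p^2)^{1/2}$, hence
$$\Big\|\sum f_\iota\Big\|_p^p\le C_\varepsilon N^{\varepsilon p}N^{p/2-1}\sum_\iota\|f_\iota\|_p^p.\tag{3}$$

For $d=1$ the $\theta_\iota$ are essentially disjoint sectors in the plane, and this is again Plancherel. In general, a slice $\xi_0=\text{const}$ of the cone is a dilate of the moment curve, but different slices are dilated differently, so one cannot cut into fine slices cheaply. The remedy is to decouple only a bounded factor $R$ at a time, rescaling in between. Slabs of thickness $R^{-d}$ are then thin enough, and there are only $O(R^d)$ of them, once and for all.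

*Proof.* Let $R\ge2$ be a power of $2$, to be fixed depending on $\varepsilon,d$, and $R^q\le N<R^{q+1}$. Note that $b_0=\xi_0$.

**Step 1: slabs.** We localize $\xi_0$. Let $\psi\in C_c^\infty$ be supported in $[0,1]$ with $\sum_{n\in\mathbb Z}\psi(x-n/2)=1$. The Fourier multipliers $\psi(R^d\xi_0-n/2)$ are convolutions in $z_0$ with kernels whose $L^1$ norm does not depend on $R,n$, and $O(R^d)$ of them meet $3\le\xi_0\le17$. So at the cost of a factor $CR^d$ we may assume $\xi_0\in[t,t+R^{-d}]$ on all supports, for one fixed $t\in[1,20]$.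

**Step 2: supports at intermediate scales.** For $0\le i\le q$ and $L=[uR^{-i},(u+1)R^{-i})\subset[0,1)$ let $f_L=\sum_{\sigma_\iota\in L}f_\iota$ and $\sigma_L=uR^{-i}$. Expand $\gamma^{(l)}(\sigma_\iota)$ at $\sigma_L$, using $0\le\sigma_\iota-\sigma_L\le R^{-i}$ and $N^{-1}\le R^{-i}$. The coefficient of $\gamma^{(m)}(\sigma_L)$, $m\ge1$, is at most $17\sum_{l\le m}N^{-l}R^{-i(m-l)}/(m-l)!\le17e\,R^{-im}$. So $\hat f_L$ is supported in
$$\Big\{\sum b_l\gamma^{(l)}(\sigma_L):b_0\in[t,t+R^{-d}],\ |b_l|\le17e\,R^{-il}\ (l\ge1)\Big\}.$$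

**Step 3: one generation.** For $L$ of length $R^{-i}$, $i<q$, with children $L'$ of length $R^{-i-1}$, we claim
$$\|f_L\|_p\le C_1R^{\varepsilon/2}\Big(\sum_{L'}\|f_{L'}\|_p^2\Big)^{1/2},\qquad C_1=C_1(\varepsilon,d).\tag{4}$$
Let $B$ be the linear map with $B\gamma^{(l)}(\sigma_L)=R^{il}e_l$, where $e_l=\gamma^{(l)}(0)$ is the standard basis. If $\sigma_{L'}=\sigma_L+R^{-i}s$ with $s\in\{0,1/R,\dots,(R-1)/R\}$, then
$$B\gamma^{(l)}(\sigma_{L'})=\sum_{m\ge l}\frac{(R^{-i}s)^{m-l}}{(m-l)!}R^{im}e_m=R^{il}\gamma^{(l)}(s).$$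
The function $g_{L'}=f_{L'}\circ B^T$ has Fourier support $B\,\mathrm{supp}\,\hat f_{L'}$, which by Step 2 lies in
$$\Big\{b_0\gamma(s)+\sum_{l\ge1}b_l'\gamma^{(l)}(s):b_0\in[t,t+R^{-d}],\ |b_l'|\le17eR^{-l}\Big\}.$$
For fixed $z_0$, $g_{L'}(z_0,\cdot)$ is Schwartz on $\mathbb R^d$ with Fourier support in the projection of this set to $(\xi_1,\dots,\xi_d)$, whose points are $b_0\Gamma(s)+\sum b_l'\Gamma^{(l)}(s)$. Since $0=\Gamma(0)=\Gamma(s)+\sum_{l\ge1}\frac{(-s)^l}{l!}\Gamma^{(l)}(s)$, we have $(b_0-t)\Gamma(s)=-(b_0-t)\sum_{l\ge1}\frac{(-s)^l}{l!}\Gamma^{(l)}(s)$ with $|b_0-t|\le R^{-d}\le R^{-l}$. So the projection lies in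
$$t\Gamma(s)+\Big\{\sum_{l\ge1}b_l''\Gamma^{(l)}(s):|b_l''|\le(17e+1)R^{-l}\Big\}.$$
Apply Corollary D′ with $L=R$, $t_0=t$, $\varepsilon/2$ in place of $\varepsilon$, for each $z_0$. Take $L^p$ norms in $z_0$ and use Minkowski's inequality ($p\ge2$). Composition with $B^T$ scales all norms by the same factor, and (4) follows.

**Step 4: iteration.** Iterating (4) $q$ times, and using Cauchy–Schwarz over the fewer than $R$ indices in each interval of length $R^{-q}$, gives the constant $CR^{d+1/2}(C_1R^{\varepsilon/2})^q$. Choose $R$ with $C_1\le R^{\varepsilon/2}$. The constant is then at most $C_\varepsilon R^{\varepsilon q}\le C_\varepsilon N^\varepsilon$. Inequality (3) follows by Hölder over the $N$ indices. $\square$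

## 7. Jet cells, heavy planks and the proof of Proposition 2

Before the details, the picture. Fix $r$. On an arc of parameters of length about $r^{2/i}$, the function $Y_t$ is known up to $O(r^2)$ from its derivatives of order less than $i$ at one point of the arc. So for each $i=1,\dots,M$ we have a notion of cell of level $i$: those $t'$ whose $(i-1)$-jets agree with that of $t$ to the relevant precision. A cell of level $1$ is the set of $t'$ with $Y_{t'}$ in an interval of length $r$, so its mass is what we want to control. A cell of level $M$ has small mass, by Lemma 2. Go from level $M$ down to level $1$. If at each step the mass grows only by a factor $r^{-c_0}$, then the level-$1$ mass is small too, and such $t$ contribute nothing dangerous. If at some step $j$ the mass jumps, then a cell of level $j$, seen in the coordinates of level $j+1$, is an elongated *plank* much heavier than the unit cubes it meets. Since the total mass is at most $1$, there are few such planks. Only waves living on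 few planks remain, and decoupling bounds their $L^p$ norm with a gain.

For $j=1$ and $r$ a power of $1/2$ this is plane geometry. The arcs have lengths $\delta_1=r^2$ and $\delta_2=r$, a level-$2$ cell is a unit square in the plane of $(Y_t/r,Y'_t)$, and a level-$1$ cell is a strip of width $1$ whose direction depends on the arc.

Constants $C$ below do not depend on $r,\varepsilon,\beta,s,t$, the arcs, or on $K$ except through $C_{\mathcal K}$. Throughout $r$ is small.

**Step 1: arcs and cells.** We fix parameters and the nested structure. Choose an integer $M>2k$ and $c_2\in(0,1)$ with $\alpha(1-2k/M)\ge a+2c_2$, possible as $\alpha>a$. Put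
$$c_0=\frac{c_2}M,\qquad\kappa=\frac{c_0}{2M},\qquad\varepsilon_1=\frac{c_0}{4M^2},\qquad B_0=\lceil\alpha\log_2(1/r)\rceil .$$
For $1\le i\le M$ let $\delta_i=2^{-\lceil(2/i)\log_2(1/r)\rceil}$, so $\frac12r^{2/i}<\delta_i\le r^{2/i}$ and $\delta_i\le\delta_{i+1}$. *Level-$i$ arcs* are the half-open dyadic intervals $I$ of length $\delta_i$ that meet $J$, with left endpoint $\beta_I$. They are nested in the level and lie in $J^+$. For $\beta\in J$ let $I_i(\beta)$ be the level-$i$ arc containing $\beta$. It determines $I_{i'}(\beta)$ for all $i'\ge i$. For $t\in A$ let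
$$\mathrm{cell}_i(I,t)=\big\{t'\in A:\lfloor Y_{t'}^{(l)}(\beta_I)\delta_i^l/r\rfloor=\lfloor Y_t^{(l)}(\beta_I)\delta_i^l/r\rfloor,\ 0\le l\le i-1\big\}.$$
These sets are Borel, and for each $r$ there are finitely many arcs and cells. For example, $\mathrm{cell}_1(I,t)$ depends only on $\lfloor Y_t(\beta_I)/r\rfloor$.

In $\mathrm{cell}_M(I,t)$ we have $|Y_{t'}^{(l)}(\beta_I)-Y_t^{(l)}(\beta_I)|\le r\delta_M^{-l}\le2^kr^{1-2k/M}$ for $l\le k$ (note $k\le M-1$). By Lemma 2,
$$\mu_A(\mathrm{cell}_M(I,t))\le Cr^{\alpha(1-2k/M)}\le Cr^{a+2c_2}.\tag{5}$$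

**Step 2: duality.** We turn the measure of the bad set into a bilinear integral against a bounded test function. Let $w_0=r^{a-1}\ge1$, $W=2^qw_0$, and let $\mathcal B_q$ be the part of the bad set of Proposition 2 where $\max(w_0,H_r)\in[W,2W)$. As $H_r\le C/r$, only $O(\log(1/r))$ values $q\ge0$ occur. Let $\vartheta=\overline{G_r}/|G_r|$ on $\mathcal B_q$ (where $|G_r|\ge r^\varepsilon W>0$) and $\vartheta=0$ elsewhere. This is Borel, $|\vartheta|\le1$, and $\vartheta G_r=|G_r|$ on $\mathcal B_q$. Put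
$$h_\beta(y)=\int\vartheta(\beta,s)K_r(Y_s(\beta)-y)\,d\mu_A(s)\qquad(\beta\in J),$$
Borel in $(\beta,y)$ and $C^1$ in $y$. By Fubini, with $|\mathcal B_q|$ the $\mathrm{Leb}\times\mu_A$-measure,
$$r^\varepsilon W|\mathcal B_q|\le\Lambda:=\int_J\int h_\beta(Y_t(\beta))\,d\mu_A(t)\,d\beta.\tag{6}$$
We claim
$$|h_\beta|\le CW,\qquad|h_\beta'|\le CW/r.\tag{7}$$
Split $\mathbb R$ into $Q_m=[y+mr,y+(m+1)r)$. If $Q_m$ contains $Y_{s_m}(\beta)$ for some $(\beta,s_m)\in\mathcal B_q$, then $\mu_A\{s:Y_s(\beta)\in Q_m\}\le CrH_r(\beta,s_m)\le CrW$, because $\phi$ is bounded below on $[-1,1]$. The other $Q_m$ do not contribute, since $\vartheta=0$ there. So $|h_\beta(y)|\le C\sum_mr^{-1}(1+|m|)^{-4}rW\le CW$. The bound for $h_\beta'$ is the same with $(K_r)'=r^{-1}(K')_r$.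

It is enough to show $|\Lambda|\le CWr^{c_4}$ with some $c_4>0$. The trivial bound from (7) is $CW$.

**Step 3: coordinates on two consecutive levels.** We make $Y_t$ linear in jet coordinates. Let $1\le j\le M-1$, $I'$ a level-$(j+1)$ arc, $\Delta=\delta_{j+1}$, $\beta'=\beta_{I'}$, $N=\Delta/\delta_j$. This is a power of $2$, and $N\le2r^{-2/(j(j+1))}\le2r^{-1}$. Put
$$z(t)=z^{I'}(t)\in\mathbb R^{j+1},\qquad z_i(t)=Y_t^{(i)}(\beta')\Delta^i/r\quad(0\le i\le j).$$
The sets $\mathrm{cell}_{j+1}(I',\cdot)$ are exactly the preimages in $A$ under $z$ of the unit cubes $U$ of the integer grid. With $\gamma$ as in Section 6 for $d=j$, and $\beta=\beta'+\Delta\sigma\in I'$, Taylor's formula gives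
$$|Y_t(\beta)-r\,z(t)\cdot\gamma(\sigma)|\le C\Delta^{j+1}\le Cr^2.\tag{8}$$
For a level-$j$ arc $I\subset I'$ write $\beta_I=\beta'+\Delta\sigma_I$, $\sigma_I\in N^{-1}\mathbb Z\cap[0,1)$, and
$$x_l^I(z)=N^{-l}\gamma^{(l)}(\sigma_I)\cdot z\qquad(0\le l\le j).$$
The linear map $x^I$ is triangular with determinant $N^{-j(j+1)/2}$. A unit cube in the $x^I$ coordinates is a plank of volume $N^{j(j+1)/2}$ in $z$-space. Since $N^{-l}\Delta^i\sigma_I^{i-l}=\delta_j^l(\beta_I-\beta')^{i-l}$,
$$x_l^I(z(t))=\frac{\delta_j^l}r\sum_{i=l}^j\frac{(\beta_I-\beta')^{i-l}}{(i-l)!}Y_t^{(i)}(\beta').$$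
By Taylor's formula for $Y_t^{(l)}$, and since $\delta_j^l\Delta^{j+1-l}\le\Delta^{j+1}\le r^2$ and $\delta_j^j\le r^2$,
$$\big|x_l^I(z(t))-Y_t^{(l)}(\beta_I)\delta_j^l/r\big|\le Cr\quad(0\le l\le j),\qquad|x_j^I(z(t))|\le Cr.\tag{9}$$
So the $x^I$ coordinates are, up to $O(r)$, the quantities that define the cells of level $j$ on $I$, together with one extra coordinate that is negligible.

**Step 4: heavy planks and a splitting of $\Lambda$.** We separate the pairs $(\beta,t)$ where the mass jumps from level $j+1$ to level $j$. Let $\chi\ge0$ be Schwartz on $\mathbb R^{j+1}$ with $\mathrm{supp}\,\hat\chi\subset[-\frac12,\frac12]^{j+1}$ and $\int\chi=1$. (The squared modulus of a function with Fourier support in $[-\frac14,\frac14]^{j+1}$, normalized, will do.) By Poisson summation $\sum_{m\in\mathbb Z^{j+1}}\chi(x-m)=1$ for all $x$, since $\hat\chi$ vanishes at $2\pi k$ for $0\ne k\in\mathbb Z^{j+1}$. Record the mass of the level-$(j+1)$ cell by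
$$b(I',t)=\min\big\{\lfloor\log_2(1/\mu_A(\mathrm{cell}_{j+1}(I',t)))\rfloor,\,B_0\big\}\in\{0,\dots,B_0\}$$
($=B_0$ if the cell is null). It depends only on the unit cube that contains $z(t)$. From $2^{-B_0}\le r^\alpha$,
$$\mu_A(\mathrm{cell}_{j+1}(I',t))\le2^{-b}\le2\max\{\mu_A(\mathrm{cell}_{j+1}(I',t)),r^\alpha\}.\tag{10}$$
For $m\in\mathbb Z^{j+1}$ let $\mu_I^*(m)=\mu_A\{t:|x^I(z(t))-m|_\infty\le r^{-\kappa}\}$ be the mass near the plank with index $m$. The planks that are heavy compared with $2^{-b}$ are $\mathbb T_I(b)=\{m:\mu_I^*(m)\ge r^{-c_0}2^{-b}\}$. Since $\sum_m\mu_I^*(m)\le Cr^{-\kappa(j+1)}$,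
$$\#\mathbb T_I(b)\le C\,r^{c_0-\kappa(j+1)}2^b.\tag{11}$$
For $\beta\in J$, $t\in A$, with $I=I_j(\beta)$, $I'=I_{j+1}(\beta)$, put
$$e_j(\beta,t)=\sum_{m\in\mathbb T_I(b(I',t))}\chi\big(x^I(z^{I'}(t))-m\big)\in[0,1].$$
This depends on $\beta$ only through $I_j(\beta)$. Telescoping gives the identity
$$1=\sum_{j=1}^{M-1}e_jg_j+\prod_{i=1}^{M-1}(1-e_i),\qquad g_j=\prod_{i=j+1}^{M-1}(1-e_i)\in[0,1],$$
and we split $\Lambda=\sum_{j=1}^{M-1}\Lambda_j+\Lambda_0$ accordingly. The order of the factors is essential: **$g_j(\beta,t)$ depends only on $(I_{j+1}(\beta),t)$**, because it involves only arcs of level at least $j+1$. Write it $g_j(I',t)$. When we integrate over $\beta\in I'$ it is a constant that can be pulled out, and a pure superposition of waves is left.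

**Step 5: the term $\Lambda_0$, where no jump occurs.** We show $|\Lambda_0|\le CW(r^{c_2}+r^2)$. Fix $(\beta,t)$, and for each $j$ write $x=x^I(z(t))$, $b=b(I',t)$ as above.

*Case (i): for some $j$ there is no $m\notin\mathbb T_I(b)$ with $|x-m|_\infty\le\frac12r^{-\kappa}$.* Then
$$1-e_j=\sum_{m\notin\mathbb T_I(b)}\chi(x-m)\le\sum_{|x-m|_\infty>r^{-\kappa}/2}\chi(x-m)\le Cr^2$$
by the rapid decay of $\chi$. With (7), such pairs contribute at most $Cr^2W$.

*Case (ii): for every $j$ there is such an $m$.* If $t'\in\mathrm{cell}_j(I_j(\beta),t)$, then by (9) $|x^I(z(t'))-x^I(z(t))|_\infty\le1+Cr$: for the coordinates $l\le j-1$ by the definition of the cell, for $l=j$ because both coordinates are $O(r)$. So $|x^I(z(t'))-m|_\infty\le\frac12r^{-\kappa}+1+Cr\le r^{-\kappa}$ for small $r$. As $m\notin\mathbb T_I(b)$, and by (10),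
$$\mu_A(\mathrm{cell}_j(I_j(\beta),t))\le\mu_I^*(m)<r^{-c_0}2^{-b}\le2r^{-c_0}\max\{\mu_A(\mathrm{cell}_{j+1}(I_{j+1}(\beta),t)),r^\alpha\}.$$
Chain these for $j=1,\dots,M-1$. Using (5), $r^\alpha\le r^{a+2c_2}$ and $c_0(M-1)\le c_2$,
$$\mu_A(\mathrm{cell}_1(I_1(\beta),t))\le C(2r^{-c_0})^{M-1}r^{a+2c_2}\le C_\ell\,r^{a+c_2}.$$
Call $t$ with this last property *light* at $\beta$. Whether $t$ is light depends only on the integer $\lfloor Y_t(\beta_{I_1(\beta)})/r\rfloor$, and the light $t$ with a given value of this integer have total mass at most $C_\ell r^{a+c_2}$. Since $|Y_t(\beta)-Y_t(\beta_{I_1(\beta)})|\le C\delta_1\le Cr^2$, for every $s$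
$$\int_{t\ \mathrm{light}}|K_r(Y_s(\beta)-Y_t(\beta))|\,d\mu_A(t)\le C\sum_mr^{-1}(1+|m|)^{-4}r^{a+c_2}\le Cr^{a-1+c_2}\le CWr^{c_2},$$
where the last step uses $W\ge w_0=r^{a-1}$. Insert the definition of $h_\beta$ and use $|\vartheta|\le1$, $\prod(1-e_i)\le1$: the pairs of case (ii) contribute at most $CWr^{c_2}$.

**Step 6: $\Lambda_j$ as a sum of waves on a cone.** We bring $\Lambda_j$ into a form to which Lemma 3 applies with $d=j$, $p=j(j+1)<M^2$. By (8) and (7), replacing $h_\beta(Y_t(\beta))$ by $h_\beta(r\,z(t)\cdot\gamma(\sigma))$ costs $O(W/r\cdot r^2)=O(Wr)$. On $\{b(I',t)=b\}$, $e_j$ is a function of $z(t)$ and $I$, and $g_j$ does not depend on $\beta\in I'$. So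
$$\Lambda_j=\sum_{I'}\sum_{b=0}^{B_0}\int1_{[b(I',t)=b]}\,g_j(I',t)\,F_{I',b}(z(t))\,d\mu_A(t)+O(Wr),\qquad F_{I',b}=\sum_{I\subset I'}f_I,\tag{12}$$
$$f_I(z)=\omega_I(z)\int_{I\cap J}h_\beta(r\,z\cdot\gamma(\sigma_\beta))\,d\beta,\qquad\omega_I(z)=\sum_{m\in\mathbb T_I(b)}\chi(x^I(z)-m),\qquad\beta=\beta'+\Delta\sigma_\beta,$$
with $I$ over the level-$j$ arcs in $I'$.

Next the Fourier support. By Fourier inversion for $K$, $h_\beta(rw)=\int_4^{16}\rho_\beta(\tau)e^{-i\tau w}d\tau$ with the bounded Borel density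
$$\rho_\beta(\tau)=(2\pi r)^{-1}\hat K(\tau)\int\vartheta(\beta,s)e^{i\tau Y_s(\beta)/r}\,d\mu_A(s).$$
So the integral in $f_I$ is $\int_{I\cap J}\int\rho_\beta(\tau)e^{-i\tau\gamma(\sigma_\beta)\cdot z}\,d\tau\,d\beta$, the Fourier transform of a compactly supported finite complex measure, hence smooth with all derivatives bounded. The function $\omega_I$ is a finite sum of Schwartz functions, so $f_I$ is Schwartz. Each $\chi(x^I(z)-m)$ has frequencies $\sum_l\eta_lN^{-l}\gamma^{(l)}(\sigma_I)$ with $|\eta_l|\le\frac12$. Passing to complex conjugates to fix the sign, the Fourier support of $\overline{f_I}$ lies in the compact set of all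
$$\tau\gamma(\sigma_\beta)+\sum_l\eta_lN^{-l}\gamma^{(l)}(\sigma_I),\qquad\tau\in[4,16],\ |\eta_l|\le\tfrac12,\ \sigma_\beta\in[\sigma_I,\sigma_I+N^{-1}].$$
Since $\tau\gamma(\sigma_\beta)=\sum_l\tau\frac{(\sigma_\beta-\sigma_I)^l}{l!}\gamma^{(l)}(\sigma_I)$, the coefficients with respect to $\gamma^{(l)}(\sigma_I)$ satisfy $b_0\in[3.5,16.5]$ and $|b_l|\le(16+\frac12)N^{-l}$. So the set lies in $\theta_\iota$ of Lemma 3 with $\sigma_\iota=\sigma_I$.

**Step 7: decoupling.** We bound $\|F_{I',b}\|_p$. By (7), $|f_I|\le C\delta_jW\omega_I$, with $0\le\omega_I\le1$. By the determinant of $x^I$ and (11),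
$$\|f_I\|_p^p\le(C\delta_jW)^p\int\omega_I\,dz=(C\delta_jW)^p\,\#\mathbb T_I(b)\,N^{j(j+1)/2}\le(C\delta_jW)^pN^{p/2}r^{c_0-\kappa(j+1)}2^b.$$
Apply (3) to the $\overline{f_I}$ with exponent $\varepsilon_1$ (missing arcs contribute $0$). Since there are at most $N$ arcs and $N\delta_j=\Delta$,
$$\|F_{I',b}\|_p^p\le CN^{\varepsilon_1p}N^{p/2-1}\cdot N\cdot(C\delta_jW)^pN^{p/2}r^{c_0-\kappa(j+1)}2^b\le CN^{\varepsilon_1p}(\Delta W)^p\,r^{c_0-\kappa(j+1)}2^b.\tag{13}$$
Here the exponent $p=j(j+1)$ is exactly right: the plank volume $N^{p/2}$ and the factor $N^{p/2}$ from decoupling combine with $\delta_j^p$ to $\Delta^p$, and only $N^{\varepsilon_1p}$ is lost.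

**Step 8: integration against $\mu_A$.** We use that cubes with $b(U)=b$ have mass at most $2^{-b}$, which cancels the $2^b$ in (13). By Hölder, $\mu_A(\Sigma)\le1$ and (10),
$$\Big|\int1_{[b(I',t)=b]}g_jF_{I',b}(z(t))\,d\mu_A\Big|\le\Big(\sum_{U:\,b(U)=b}\mu_A(z^{-1}U)\sup_U|F_{I',b}|^p\Big)^{1/p}\le C\big(2^{-b}\|F_{I',b}\|_p^p\big)^{1/p}.$$
For the last inequality write $F=F_{I',b}$. Its Fourier transform is supported in a fixed ball, so $F=F*\rho$ with a fixed Schwartz function $\rho$. By Hölder $|F|^p\le C|F|^p*|\rho|$, so $\sup_U|F|^p\le C\int|F(z')|^p(1+\mathrm{dist}(z',U))^{-j-2}dz'$, and $\sum_U(1+\mathrm{dist}(z',U))^{-j-2}\le C$ in $\mathbb R^{j+1}$.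

Insert (13). Since $\kappa(j+1)\le\kappa M=c_0/2$, $p<M^2$ and $N\le2/r$, the quantity is at most
$$C\Delta W\,r^{-\varepsilon_1}\,r^{c_0/(2M^2)}=C\Delta W\,r^{c_0/(4M^2)}.$$
In (12) there are $O(1/\Delta)$ arcs $I'$ and $O(\log(1/r))$ values of $b$, so
$$|\Lambda_j|\le CW\log(1/r)\,r^{c_0/(4M^2)}+CWr.$$

**Step 9: end of the proof.** We add the pieces. With $c_4=\frac12\min\{1,c_2,c_0/(4M^2)\}$, Steps 5 and 8 give $|\Lambda|\le CWr^{c_4}$, the logarithm being absorbed by the factor $\frac12$. By (6), $|\mathcal B_q|\le Cr^{c_4-\varepsilon}$. Summing over the $O(\log(1/r))$ values of $q$ proves Proposition 2. By Section 5 it implies Proposition 1, and by Section 2 this implies Theorems B and A. $\blacksquare$
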